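\title{The edit distance function of a random forbidden induced subgraph}

\begin{abstract}
Let $H$ be the random graph $G(n,p_0)$ and let $\mathrm{ed}(p)$ be the edit distance function of the property of containing no induced copy of $H$. We prove that for every fixed $p_0\in(0,1)$, with probability tending to $1$,
\[
\mathrm{ed}(p)=(1+o(1))\,\frac{2\ln n}{n}\min\Big\{\frac{p}{-\ln(1-p_0)},\frac{1-p}{-\ln p_0}\Big\}
\]
uniformly in $p\in[0,1]$, and every maximizer of $\mathrm{ed}$ is within $o(1)$ of $\log(1-p_0)/\log(p_0(1-p_0))$. This settles a conjecture that had been established for $p_0\in[1-1/\varphi,1/\varphi]$, where $\varphi$ is the golden ratio. When $p_0$ depends on $n$, the formula for $\mathrm{ed}$ holds if and only if $\min\{p_0,1-p_0\}=n^{-o(1)}$. The main tool is a universality property of $G(n,p_0)$: every system of prescribed edges and non-edges whose cost at each vertex stays below the first-moment threshold can be realized on all but $n^{1-\eta}$ of its vertices, simultaneously for all such systems.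
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Edit distance}

Graphs are finite and simple. For graphs $G,G'$ on the same set of $N$ vertices, let
\[
\operatorname{dist}(G,G')=|E(G)\,\Delta\,E(G')|\Big/\binom N2
\]
be the fraction of vertex pairs on which they differ. A \emph{hereditary property} is a class of graphs closed under isomorphism and vertex deletion. For a hereditary property $\mathcal H$, let $\operatorname{dist}(G,\mathcal H)$ be the minimum of $\operatorname{dist}(G,G')$ over all $G'\in\mathcal H$ with $V(G')=V(G)$. The \emph{edit distance function} of $\mathcal H$ records how far a large graph of density $p$ can be from $\mathcal H$: for $p\in[0,1]$,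
\[
\mathrm{ed}_{\mathcal H}(p)=\lim_{N\to\infty}\max\Big\{\operatorname{dist}(G,\mathcal H):\ |V(G)|=N,\ |E(G)|=\Big\lfloor p\binom N2\Big\rfloor\Big\}.
\]
The limit exists, and $\mathrm{ed}_{\mathcal H}$ is continuous and concave on $[0,1]$, so it attains its maximum.

We consider the property $\operatorname{Forb}(H)$ of having no induced copy of a graph $H$ with at least two vertices. (It contains the complete or the edgeless graph on every vertex set, so the distance to it is defined.) Writing $\overline H$ for the complement of $H$, we have
\begin{equation}\label{eq:complement}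
\mathrm{ed}_{\operatorname{Forb}(\overline H)}(1-p)=\mathrm{ed}_{\operatorname{Forb}(H)}(p),
\end{equation}
because complementation preserves distances, maps $\operatorname{Forb}(H)$ onto $\operatorname{Forb}(\overline H)$, and turns $\lfloor p\binom N2\rfloor$ edges into $\lceil(1-p)\binom N2\rceil$ edges; the rounding costs at most one edge, which changes a distance by at most $1/\binom N2$.

There are two obvious ways to destroy all induced copies of $H$: make the graph colorable with fewer colors than $H$ needs, or do the same to the complement.

\begin{lemma}\label{lem:coloring}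
If $\chi(H)\ge2$, then $\mathrm{ed}_{\operatorname{Forb}(H)}(p)\le p/(\chi(H)-1)$ for all $p\in[0,1]$. If $\chi(\overline H)\ge2$, then $\mathrm{ed}_{\operatorname{Forb}(H)}(p)\le(1-p)/(\chi(\overline H)-1)$ for all $p\in[0,1]$.
\end{lemma}

\begin{proof}
Let $r=\chi(H)-1\ge1$. An $r$-colorable graph has no subgraph of chromatic number $r+1$, so it lies in $\operatorname{Forb}(H)$. Given $G$ with $N$ vertices and $\lfloor p\binom N2\rfloor$ edges, color the vertices independently and uniformly with $r$ colors and delete the monochromatic edges. Each edge is deleted with probability $1/r$, so some coloring deletes at most $\frac pr\binom N2$ edges. The second bound follows from the first and \eqref{eq:complement}.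
\end{proof}

\begin{example}\label{ex:edgeless}
If $H$ is a single edge, then $\operatorname{Forb}(H)$ consists of the edgeless graphs, $\mathrm{ed}_{\operatorname{Forb}(H)}(p)=p$, and the first bound is exact. If $H$ is the edgeless graph on $n\ge2$ vertices, then $\chi(\overline H)=n$ and $\mathrm{ed}_{\operatorname{Forb}(H)}(p)\le(1-p)/(n-1)$. At $p=0$ this is an equality: the only graph to be edited is the edgeless one, and by Tur\'an's theorem a graph on $N$ vertices with no independent set of size $n$ has at least $(\frac1{n-1}-o(1))\binom N2$ edges as $N\to\infty$.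
\end{example}

\subsection{A random forbidden graph}

Let $H\sim G(n,p_0)$ be the Erd\H os--R\'enyi random graph on $n$ vertices, in which each pair is an edge independently with probability $p_0\in(0,1)$, and let $\mathcal H=\operatorname{Forb}(H)$. With $\ln$ the natural logarithm, put
\[
a=-\ln p_0,\qquad b=-\ln(1-p_0),
\]
so that a given pair is an edge of $H$ with probability $e^{-a}$ and a non-edge with probability $e^{-b}$. We think of $a$ as the cost of requiring an edge and of $b$ as the cost of requiring a non-edge.

What does Lemma~\ref{lem:coloring} give for such $H$? The expected number of independent $k$-sets in $H$ is at most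
\[
n^ke^{-b\binom k2}=\exp\big(k(\ln n-b(k-1)/2)\big),
\]
which for fixed $p_0$ and $\delta>0$ tends to $0$ once $k-1\ge(1+\delta)\,2\ln n/b$. Color classes therefore have at most about $2\ln n/b$ vertices, and $\chi(H)$ is at least about $bn/(2\ln n)$. In the same way $\chi(\overline H)$ is at least about $an/(2\ln n)$. So Lemma~\ref{lem:coloring} bounds $\mathrm{ed}_{\mathcal H}$ asymptotically by
\begin{equation}\label{eq:f}
f(p)=f_{n,p_0}(p)=\frac{2\ln n}{n}\min\Big\{\frac pb,\frac{1-p}a\Big\}=\frac{2\log_2n}{n}\min\Big\{\frac{p}{-\log_2(1-p_0)},\frac{1-p}{-\log_2p_0}\Big\}.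
\end{equation}
The two linear pieces meet at
\[
p^\circ=\frac b{a+b}=\frac{\log(1-p_0)}{\log(p_0(1-p_0))}.
\]
Thus $f$ is linear on $[0,p^\circ]$ and on $[p^\circ,1]$, vanishes at $0$ and $1$, and
\begin{equation}\label{eq:peak}
f(p^\circ)=\frac{2\ln n}{(a+b)n}=\frac{2\ln n}{bn}\,p^\circ=\frac{2\ln n}{an}\,(1-p^\circ).
\end{equation}

The natural guess is that no editing strategy does asymptotically better than the two of Lemma~\ref{lem:coloring}. Precisely, consider the following two assertions about a sequence $p_0=p_0(n)\in(0,1)$.
\begin{itemize}
\item[(a)] For every $\varepsilon>0$, the probability that $|\mathrm{ed}_{\mathcal H}(p)-f(p)|\le\varepsilon f(p)$ holds simultaneously for all $p\in[0,1]$ tends to $1$ as $n\to\infty$. (At $p=0$ and $p=1$ the requirement is $\mathrm{ed}_{\mathcal H}(p)=0$.)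
\item[(b)] For every $\varepsilon>0$, the probability that every maximizer $p^*$ of $\mathrm{ed}_{\mathcal H}$ on $[0,1]$ satisfies $|p^*-p^\circ|\le\varepsilon$ tends to $1$ as $n\to\infty$.
\end{itemize}
The conjecture posed in \cite{talk} is that (a) and (b) hold for every fixed $p_0\in(0,1)$. It has been established for every fixed $p_0\in[1-1/\varphi,1/\varphi]$, where $\varphi=(1+\sqrt5)/2$.

\subsection{Results}

We prove the conjecture for all fixed $p_0$, by an argument that does not use the range of $p_0$, and we determine for which sequences $p_0(n)$ assertion (a) holds.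

\begin{theorem}\label{thm:main}
Let $p_0=p_0(n)\in(0,1)$ satisfy $\min\{p_0,1-p_0\}=n^{-o(1)}$; for instance, let $p_0$ be fixed. Then for every fixed $\varepsilon\in(0,\frac12]$:
\begin{itemize}
\item[\textup{(upper)}] $\Pr\big[\exists p\in[0,1]:\ \mathrm{ed}_{\mathcal H}(p)>(1+\varepsilon)f(p)\big]\le2e^{-(\varepsilon/4)n\ln n}$ for large $n$;
\item[\textup{(lower)}] $\Pr\big[\exists p\in[0,1]:\ \mathrm{ed}_{\mathcal H}(p)<(1-\varepsilon)f(p)\big]\le e^{-n^{2-o(1)}}$.
\end{itemize}
Consequently \textup{(a)} and \textup{(b)} hold. In particular, the conjecture holds for every fixed $p_0\in(0,1)$.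
\end{theorem}

\begin{theorem}\label{thm:converse}
If $\min\{p_0(n),1-p_0(n)\}$ is not $n^{-o(1)}$, then \textup{(a)} fails. Hence \textup{(a)} holds if and only if $\min\{p_0,1-p_0\}=n^{-o(1)}$.
\end{theorem}

The upper part of Theorem~\ref{thm:main} is a first-moment estimate for the chromatic number (Section~\ref{sec:upper}). The lower part has to rule out all editing strategies at once. A theorem of Balogh and Martin describes the strategies by finite templates, and concavity reduces the task to the single density $p^\circ$. In Section~\ref{sec:crg} we recall this description, work out the simplest templates, and extract from them the universality property of $G(n,p_0)$ that is needed (Theorem~\ref{thm:universal}). Section~\ref{sec:reduction} derives the lower bound at $p^\circ$ from this property, and Section~\ref{sec:universal} proves it, by a second-moment estimate followed by Talagrand's inequality. Sections~\ref{sec:finish} and~\ref{sec:converse} complete the proofs of Theorems~\ref{thm:main} and~\ref{thm:converse}.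

\subsection{Conventions}\label{sec:conventions}

The symbols $n^{o(1)}$ and $n^{-o(1)}$ denote positive quantities whose logarithm is $o(\ln n)$. Put
\[
q=\min\{p_0,1-p_0\},\qquad\kappa=\min\{a,b\},\qquad\lambda=\max\{a,b\},\qquad d=\frac{2\ln n}\kappa.
\]
Then $\lambda=-\ln q$ and $\kappa=-\ln(1-q)$, so $q\le\kappa\le\ln2$ and $d\ge1$ for $n\ge2$. In Sections~\ref{sec:upper}--\ref{sec:finish} we assume $q=n^{-o(1)}$, except in statements explicitly made for arbitrary $p_0$. This \emph{standing assumption} enters through two consequences:
\begin{equation}\label{eq:standing}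
\lambda=o(\ln n),\qquad\kappa=n^{-o(1)}\ \text{ and hence }\ d=n^{o(1)}.
\end{equation}
The first says that no single requirement on a pair is expensive, the second that none is nearly free. The phrase ``for large $n$'' and the terms $o(1)$ depend only on the fixed parameters $\varepsilon,\eta$ and on the sequence $p_0(n)$, never on the patterns or templates under consideration.

\section{The chromatic number and the upper bound}\label{sec:upper}

To obtain a small failure probability we apply the union bound to whole colorings rather than to single independent sets. The parameter $T$ below is an upper bound on the number of colors; we take $T=n$ here and $T=bn$ in Section~\ref{sec:converse}.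

\begin{lemma}\label{lem:chi}
Let $p_0\in(0,1)$ be arbitrary, let $\delta\in(0,1)$ and $T>1$, and put $r=\lfloor(1-\delta)bn/(2\ln T)\rfloor$. If $1\le r\le T$, then
\[
\Pr[\chi(H)\le r]\le\exp\big(-\delta n\ln T+bn/2\big).
\]
\end{lemma}

\begin{proof}
Consider a map $V(H)\to\{1,\dots,r\}$ with class sizes $n_1,\dots,n_r$. By the Cauchy--Schwarz inequality, the number of pairs inside classes is $\frac12\sum n_i^2-\frac n2\ge\frac{n^2}{2r}-\frac n2$, so the map is a proper coloring with probability at most $\exp(-\frac{bn^2}{2r}+\frac{bn}2)$. There are $r^n\le e^{n\ln T}$ maps, and $\frac{bn^2}{2r}\ge\frac{n\ln T}{1-\delta}\ge(1+\delta)n\ln T$.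
\end{proof}

\begin{proof}[Proof of the upper part of Theorem~\ref{thm:main}]
Let $\delta=\varepsilon/2$, $T=n$, and let $r$ be as in Lemma~\ref{lem:chi}. By \eqref{eq:standing}, $n^{-o(1)}\le b=o(\ln n)$. The lower bound on $b$ gives $r\to\infty$; the upper bound gives $r\le n$ and $bn/2\le(\delta/2)n\ln n$ for large $n$. Hence $\chi(H)-1\ge r$ outside an event of probability at most $e^{-(\delta/2)n\ln n}=e^{-(\varepsilon/4)n\ln n}$, and then Lemma~\ref{lem:coloring} gives
\[
\mathrm{ed}_{\mathcal H}(p)\le\frac pr=\frac{1+o(1)}{1-\varepsilon/2}\cdot\frac{2\ln n}n\cdot\frac pb\qquad\text{for all }p.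
\]
The complement $\overline H$ has distribution $G(n,1-p_0)$, for which the roles of $a$ and $b$ are exchanged. So outside a second event with the same probability bound, the same inequality holds with $(1-p)/a$ in place of $p/b$. Finally $(1-\frac\varepsilon2)(1+\frac{2\varepsilon}3)=1+\frac\varepsilon6-\frac{\varepsilon^2}3\ge1$ for $\varepsilon\le\frac12$, so $\frac{1+o(1)}{1-\varepsilon/2}\le(1+o(1))(1+\frac{2\varepsilon}3)\le1+\varepsilon$ for large $n$.
\end{proof}

\section{Colored regularity graphs and light patterns}\label{sec:crg}

\subsection{Templates for editing}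

A \emph{colored regularity graph} (CRG) $K$ is a finite complete graph in which each vertex is colored white or black and each edge is colored white, gray or black. For $v,v'\in V(K)$, the \emph{color of $vv'$} means the color of the edge if $v\ne v'$ and the color of the vertex if $v=v'$; in the latter case it is never gray. We write $H\mapsto K$ if there is a map $\phi:V(H)\to V(K)$ such that $\phi(h)\phi(h')$ is black or gray for every edge $hh'$ of $H$, and white or gray for every non-edge $hh'$ of $H$. Thus white demands a non-edge, black demands an edge, and gray demands nothing. Let $M_K(p)$ be the symmetric matrix indexed by $V(K)$ whose entry at $(v,v')$ is $p$, $1-p$ or $0$ according as $vv'$ is white, black or gray, and let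
\[
g_K(p)=\min\Big\{x^TM_K(p)x:\ x\ge0,\ \sum_vx_v=1\Big\}.
\]

A CRG with $H\not\mapsto K$ is a recipe for editing. Send the vertices of a graph $G$ of density $p$ independently to $V(K)$ with distribution $x$, delete the edges sent to white, and add the non-edges sent to black. The edited graph and all its induced subgraphs map to $K$, so none of them is $H$, and the expected fraction of edited pairs is $x^TM_K(p)x$ up to the rounding of the edge count. Hence $\mathrm{ed}_{\operatorname{Forb}(H)}(p)\le g_K(p)$. The theorem we rely on says that these recipes are optimal; we use only this reverse inequality.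

\begin{theorem}[Balogh--Martin \cite{BM}; see also Marchant--Thomason \cite{MT}]\label{thm:crg}
For all $p\in[0,1]$,
\[
\mathrm{ed}_{\operatorname{Forb}(H)}(p)=\inf\{g_K(p):\ H\not\mapsto K\}.
\]
\end{theorem}

To prove $\mathrm{ed}_{\mathcal H}(p)\ge(1-\varepsilon)f(p)$ we must therefore show that $H$ maps to every CRG $K$ with $g_K(p)$ below $(1-\varepsilon)f(p)$. Since $\mathrm{ed}_{\mathcal H}$ is concave and nonnegative and the graph of $f$ is a tent with its peak at $p^\circ$, it is enough to do this for $p=p^\circ$. That density has a second advantage: the entries $p^\circ$ and $1-p^\circ$ of $M_K(p^\circ)$ are $b/(a+b)$ and $a/(a+b)$, so the cost of editing a white or black pair of $K$ is proportional to the probabilistic cost, for $H$, of satisfying the demand of that pair.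

\begin{example}\label{ex:gray}
Let $K$ have $r$ white and $r'$ black vertices, and let all edges be gray. Then $H\mapsto K$ means that $V(H)$ splits into $r$ independent sets and $r'$ cliques, some possibly empty. For $p\in(0,1)$ and $M=M_K(p)$, the Cauchy--Schwarz inequality gives $1=(\sum x_v)^2\le(\sum M_{vv}x_v^2)(\sum1/M_{vv})$, with equality when $x_v$ is proportional to $1/M_{vv}$. Hence
\[
g_K(p)=\Big(\frac rp+\frac{r'}{1-p}\Big)^{-1};
\]
the cases $r'=0$ and $r=0$ are the two strategies of Lemma~\ref{lem:coloring}. At $p=p^\circ$ put $\gamma=(a+b)g_K(p^\circ)=(r/b+r'/a)^{-1}$. The optimal weights are $x_v=\gamma/b$ on white and $x_v=\gamma/a$ on black vertices, and by \eqref{eq:peak} the condition $g_K(p^\circ)\le(1-\varepsilon)f(p^\circ)$ reads $n\gamma\le2(1-\varepsilon)\ln n$.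

Assume this condition. Since $\sum_v\lceil nx_v\rceil\ge n$, we can split $\{1,\dots,n\}$ into classes, one for each $v$, of sizes at most $\lceil nx_v\rceil$, and ask for a bijection onto $V(H)$ that turns white classes into independent sets and black classes into cliques. An element of a white class has fewer than $n\gamma/b$ partners, each demanding a non-edge at cost $b$; an element of a black class has fewer than $n\gamma/a$ partners at cost $a$. In both cases the total cost at the element is at most $n\gamma\le2(1-\varepsilon)\ln n$. Every demand is shared by two elements, so the total cost is at most $(1-\varepsilon)n\ln n$ and a given bijection succeeds with probability at least $n^{-(1-\varepsilon)n}$. As $n!\ge(n/e)^n$, the expected number of successful bijections is at least $(n^\varepsilon/e)^n$, which is large.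
\end{example}

The example contains the plan of the proof. A CRG with small $g_K(p^\circ)$ produces a system of demands on $n$ points whose cost at each point is below $2\ln n$, and this is the regime in which the first moment predicts that $H$ can meet the demands. What has to be proved is that the prediction is essentially correct, for all such systems at once.

\subsection{Light patterns}

\begin{definition}
A \emph{pattern} $P$ on a finite set $J$ is a graph on $J$ whose edges, called the \emph{pairs} of $P$, are colored black or white. A black pair has weight $w=a$ and a white pair has weight $w=b$. The pattern is \emph{$\varepsilon$-light} if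
\[
\sum_{j:\ ij\in E(P)}w(ij)\le2(1-\varepsilon)\ln n\qquad\text{for all }i\in J.
\]
The left side is the \emph{weighted degree} of $i$. A \emph{realization of $P$ on $I\subseteq J$ in $H$} is an injection $\pi:I\to V(H)$ that maps the black pairs inside $I$ to edges and the white pairs inside $I$ to non-edges of $H$. A \emph{realization of $P$} is a realization on $I=J$.
\end{definition}

Every weight is at least $\kappa$, so an $\varepsilon$-light pattern has maximum degree at most $d=n^{o(1)}$.

\begin{theorem}[Universality]\label{thm:universal}
Fix $\varepsilon\in(0,1)$ and $\eta\in(0,\frac12)$, and put $u=n^{1-\eta}$. With probability at least $1-\exp(-n^{2-2\eta-o(1)})$, the graph $H$ has the following property: every $\varepsilon$-light pattern $P$ on a set $J$ with $|J|\le n$ has a realization in $H$ on some $I\subseteq J$ with $|I|\ge|J|-u$.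
\end{theorem}

\begin{remark}\label{rem:sharp}
The threshold $2\ln n$ cannot be raised. For $\beta>0$ let $k=\lfloor2\beta\ln n/b\rfloor+1$ and split $\{1,\dots,n\}$ into $\lceil n/k\rceil$ white cliques of size at most $k$; all weighted degrees are at most $2\beta\ln n$. A realization on all but $u$ points gives a coloring of $H$ with at most $n/k+1+u\le(\beta^{-1}+o(1))\,bn/(2\ln n)$ colors, because $bn/\ln n=n^{1-o(1)}$. For $\beta>1$ this has probability tending to $0$ by Lemma~\ref{lem:chi} with $T=n$ and $1-\delta>\beta^{-1}$. For $\beta<1$ the pattern is light, and Theorem~\ref{thm:universal} shows that the lower bound on $\chi(H)$ in Section~\ref{sec:upper} is asymptotically exact.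

Some points must be allowed to remain unrealized if the failure probability is to be as small as stated. For even $n$, a black perfect matching on $n$ points is light for large $n$, and it has no full realization when a given vertex of $H$ is isolated. This happens with probability $e^{-b(n-1)}\ge\exp(-n\ln n)$ for large $n$, which is larger than $\exp(-n^{2-2\eta-o(1)})$ since $2-2\eta>1$.
\end{remark}

\section{From universality to the lower bound at $p^\circ$}\label{sec:reduction}

\begin{proposition}\label{prop:peak}
Fix $\varepsilon\in(0,\frac12]$ and $\eta\in(0,\frac12)$. For large $n$, if $H$ has the property of Theorem~\ref{thm:universal} with parameters $(\varepsilon/4,\eta)$, then $\mathrm{ed}_{\mathcal H}(p^\circ)\ge(1-\varepsilon)f(p^\circ)$.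
\end{proposition}

Three difficulties separate a general CRG from Example~\ref{ex:gray}. First, $g_K(p^\circ)$ is an average of costs over the vertices of $K$, while lightness bounds the cost at every point; optimality of $x$ resolves this. Second, Theorem~\ref{thm:universal} leaves up to $u$ vertices of $H$ unplaced, so we must set aside a part of $K$ for them in advance. Third, $K$ may have far more than $n$ vertices, with $nx_v$ much smaller than $1$, so that rounding class sizes up is no longer harmless; we sample from $x$ instead.

\begin{proof}
By Theorem~\ref{thm:crg} it suffices to show that $H\mapsto K$ for every CRG $K$ with $g:=g_K(p^\circ)\le(1-\varepsilon)f(p^\circ)$. Fix such a $K$, write $M=M_K(p^\circ)$, and let $x$ attain the minimum in the definition of $g$. For $U\subseteq V(K)$ let $x(U)=\sum_{v\in U}x_v$.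

\medskip\noindent\emph{Balance.} We may replace $K$ by the sub-CRG on the support of $x$: a map of $H$ to the sub-CRG is a map to $K$, and $x$ remains optimal. Now all $x_v$ are positive, so for distinct $v,v'$ the vector obtained by moving mass $t$ from $v$ to $v'$ is feasible for all small $t$ of either sign. The derivative of the quadratic form at $t=0$ is $2\big((Mx)_{v'}-(Mx)_v\big)$, and it vanishes by optimality. So $(Mx)_v$ does not depend on $v$, and since $\sum_vx_v(Mx)_v=g$, it equals $g$. Put $c(v,v')=(a+b)M_{vv'}$, which is $b$, $a$ or $0$ according as $vv'$ is white, black or gray. By \eqref{eq:peak},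
\begin{equation}\label{eq:balance}
\sum_{v'}c(v,v')\,x_{v'}=\gamma:=(a+b)g\le(1-\varepsilon)\frac{2\ln n}n\qquad\text{for every }v\in V(K).
\end{equation}

\medskip\noindent\emph{Reserve.} Let $D(v)=\{v':c(v,v')>0\}$ be the set of vertices $v'$ for which $vv'$ is not gray. It contains $v$. Every positive value of $c$ is at least $\kappa$, so \eqref{eq:balance} gives $x(D(v))\le\gamma/\kappa\le d/n$. Let $\ell=\lfloor u\rfloor$ with $u=n^{1-\eta}$. Since $d=n^{o(1)}$, we have $\ell d/n\le n^{-\eta}d\le\frac\varepsilon8$ for large $n$. A union of at most $\ell$ sets $D(v)$ thus has $x$-measure at most $\frac\varepsilon8<1$, and we can choose successively $v_1,\dots,v_\ell$ with $v_j\notin D(v_1)\cup\dots\cup D(v_{j-1})$. Put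
\[
K_2=\{v_1,\dots,v_\ell\},\qquad K_1=V(K)\setminus\bigcup_{j=1}^\ell D(v_j).
\]
Because $v_j\in D(v_j)$, the $v_j$ are distinct and $K_1\cap K_2=\emptyset$. All edges inside $K_2$ and all edges between $K_1$ and $K_2$ are gray, and $x(K_1)\ge1-\frac\varepsilon8$.

\medskip\noindent\emph{Sampling.} We draw slightly more than $n$ samples, so that those with an atypically large cost can be discarded. Let $m=\lceil(1+\frac\varepsilon8)n\rceil$, let $Z_1,\dots,Z_m$ be independent random vertices of $K_1$ with $\Pr[Z_i=v]=x_v/x(K_1)$, and let $L_i=\sum_{j\ne i}c(Z_i,Z_j)$. Given $Z_i$, the variable $L_i$ is a sum of $m-1\le(1+\frac\varepsilon8)n$ independent variables with values in $[0,\lambda]$, each of mean at most $\gamma/x(K_1)$ by \eqref{eq:balance}. Since $\frac{1+\varepsilon/8}{1-\varepsilon/8}\le1+\frac\varepsilon2$, the conditional mean of $L_i$ is at most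
\[
(1-\varepsilon)\,\frac{1+\varepsilon/8}{1-\varepsilon/8}\;2\ln n\le(1-\varepsilon)\Big(1+\frac\varepsilon2\Big)2\ln n\le\Big(1-\frac\varepsilon2\Big)2\ln n.
\]
A variable $Y$ with values in $[0,\lambda]$ has variance at most $\mathbb EY^2\le\lambda\,\mathbb EY$, so the conditional variance of $L_i$ is at most $2\lambda\ln n$. To exceed $(1-\frac\varepsilon4)2\ln n$, the sum $L_i$ must exceed its mean by more than $\frac12\varepsilon\ln n$, and Chebyshev's inequality gives
\[
\Pr\Big[L_i>\Big(1-\frac\varepsilon4\Big)2\ln n\Big]\le\frac{2\lambda\ln n}{(\frac12\varepsilon\ln n)^2}=\frac{8\lambda}{\varepsilon^2\ln n}\le\frac\varepsilon{16}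
\]
for large $n$. This is where $\lambda=o(\ln n)$ is used. The expected number of indices $i$ with $L_i>(1-\frac\varepsilon4)2\ln n$ is at most $\frac\varepsilon{16}m$, so for some outcome the number of remaining indices is at least
\[
\Big(1-\frac\varepsilon{16}\Big)\Big(1+\frac\varepsilon8\Big)n=\Big(1+\frac\varepsilon{16}-\frac{\varepsilon^2}{128}\Big)n\ge n.
\]
Fix such an outcome and a set $J$ of exactly $n$ indices $i$ with $L_i\le(1-\frac\varepsilon4)2\ln n$.

\medskip\noindent\emph{Pattern.} Define a pattern $P$ on $J$: distinct $i,j\in J$ form a white pair if $Z_iZ_j$ is white, a black pair if $Z_iZ_j$ is black, and no pair if $Z_iZ_j$ is gray. The weight of a pair $ij$ is $c(Z_i,Z_j)$, so the weighted degree of $i$ is at most $L_i$ and $P$ is $(\varepsilon/4)$-light. By hypothesis there are $I\subseteq J$ with $|I|\ge n-u$ and a realization $\pi:I\to V(H)$.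

\medskip\noindent\emph{Embedding.} Let $\phi(\pi(i))=Z_i\in K_1$ for $i\in I$. The number $n-|I|$ of remaining vertices of $H$ is an integer not exceeding $u$, hence at most $\ell$; let $\phi$ map them injectively into $K_2$. For distinct $i,j\in I$, if $Z_iZ_j$ is white then $\pi(i)\pi(j)$ is a non-edge, if it is black then $\pi(i)\pi(j)$ is an edge, and if it is gray nothing is demanded. A pair of vertices of $H$ that contains a remaining vertex is mapped to an edge inside $K_2$ or between $K_1$ and $K_2$, which is gray. Hence $H\mapsto K$.
\end{proof}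

\section{Proof of the universality theorem}\label{sec:universal}

Fix $\varepsilon\in(0,1)$, $\eta\in(0,\frac12)$, $u=n^{1-\eta}$, and let $V=V(H)$. Until the final union bound, fix also an $\varepsilon$-light pattern $P$ on $[m]=\{1,\dots,m\}$ with $1\le m\le n$. All bounds will be independent of $P$.

\subsection{The second moment and its limits}

For an injection $\pi:[m]\to V$ let $\mathcal E_\pi$ be the event that $\pi$ is a realization of $P$, and let $\pi(E(P))$ be the set of vertex pairs that are images of pairs of $P$. Then $\Pr(\mathcal E_\pi)=e^{-w(P)}$, where $w(P)$ is the total weight of $P$. The number $X$ of realizations of $P$ in $H$ has $\mathbb EX=(n)_me^{-w(P)}>0$, where $(n)_m=n(n-1)\cdots(n-m+1)$.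

For injections $\pi,\sigma$, let the \emph{overlap} $S=S(\pi,\sigma)$ be the set of vertex pairs in $\pi(E(P))\cap\sigma(E(P))$ that receive the same color from $\pi$ and from $\sigma$, and let $w(S)$ be their total weight with these colors. If some pair receives different colors, then $\mathcal E_\pi\cap\mathcal E_\sigma=\emptyset$. Otherwise the two events together prescribe a set of pairs of total weight $2w(P)-w(S)$. In all cases
\begin{equation}\label{eq:joint}
\Pr(\mathcal E_\pi\cap\mathcal E_\sigma)\le e^{-2w(P)+w(S)}.
\end{equation}
Summing over all $(n)_m^2$ pairs of injections, we get for every function $F\ge0$ of the pair $(\pi,\sigma)$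
\begin{equation}\label{eq:transfer}
\mathbb E\sum_{\pi,\sigma}F(\pi,\sigma)\,\mathbf 1[\mathcal E_\pi\cap\mathcal E_\sigma]\le(\mathbb EX)^2\;\mathbb E_{\pi,\sigma}\big[F(\pi,\sigma)\,e^{w(S)}\big],
\end{equation}
where $\mathbb E_{\pi,\sigma}$ is the expectation over two independent uniform injections $[m]\to V$. With $F=1$ this bounds $\mathbb EX^2/(\mathbb EX)^2$ by $\mathbb E_{\pi,\sigma}e^{w(S)}$. This ratio does not tend to $1$ in general.

\begin{example}\label{ex:cliques}
Let $p_0$ be fixed, $k=\lfloor2(1-\varepsilon)\ln n/b\rfloor+1$, suppose $k$ divides $n$, and let $P$ consist of $n/k$ disjoint white cliques of size $k$, so that $|E(P)|=n(k-1)/2$. With one color there are no conflicts, so \eqref{eq:joint} is an equality and $\mathbb EX^2/(\mathbb EX)^2=\mathbb E_{\pi,\sigma}e^{b|S|}$. By symmetry each vertex pair lies in $\pi(E(P))$ with probability $|E(P)|/\binom n2$, so $\mathbb E_{\pi,\sigma}|S|=|E(P)|^2/\binom n2\ge(k-1)^2/2$. By Jensen's inequality the ratio is at least $\exp(b(k-1)^2/2)$, whose exponent has order $\ln^2n$.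
\end{example}

So the second moment alone can only show that $X>0$ with probability about $\exp(-n^{o(1)})$. Compared with the target failure probability $\exp(-n^{2-2\eta-o(1)})$ this is large, and a concentration inequality can convert it into a statement about almost all $H$. We use the following one.

\begin{theorem}[Talagrand \cite{Tal}]\label{thm:talagrand}
Let $\Omega=\prod_z\Omega_z$ be a finite product probability space and let $\mathcal B\subseteq\Omega$ with $\Pr(\mathcal B)>0$. For $\omega\in\Omega$ put
\[
d_T(\omega,\mathcal B)=\sup_{\alpha\ge0,\ \|\alpha\|_2=1}\ \min_{\omega'\in\mathcal B}\ \sum_z\alpha_z\mathbf 1[\omega_z\ne\omega'_z].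
\]
Then $\mathbb E\,e^{d_T(\cdot,\mathcal B)^2/4}\le1/\Pr(\mathcal B)$. Hence $\Pr(\mathcal B)\Pr\big(d_T(\cdot,\mathcal B)\ge t\big)\le e^{-t^2/4}$ for $t\ge0$.
\end{theorem}

Here the coordinates $z$ are the vertex pairs of $V$, and $\mathcal B$ will be the set of graphs in which $P$ has no realization on all but $u$ points. The weight vector $\alpha$ may depend on $\omega$. If $H$ contains a realization $\pi$, then every graph in $\mathcal B$ differs from $H$ on more than $u$ pairs of $\pi(E(P))$. Taking $\alpha$ proportional to the indicator of $\pi(E(P))$ gives distance $u/\sqrt{|E(P)|}$ and an exponent $u^2/(4|E(P)|)$, which is less than $n^{1-2\eta}$ as soon as $|E(P)|\ge n/2$. This does not survive a union bound over the $\exp(n^{1+o(1)})$ patterns counted in Section~\ref{sec:union}. The remedy is to average over all realizations in $H$: let $\mu_z$ be the probability that a uniform realization uses the pair $z$. The bound $u$ on the weighted number of differences survives averaging, while $\|\mu\|_2^2$ is the expected overlap of two independent realizations, which can be as small as $n^{o(1)}$.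 We therefore need, with probability $\exp(-n^{o(1)})$, not only a realization but a family of realizations with small mean overlap.

To control the upper tail of $|S|$ we spend part of the slack in the lightness condition on an exponential moment. Let
\[
\theta=\frac{\varepsilon\kappa}2,\qquad w'=w+\theta\ \text{ on each pair}.
\]
Then $w'\le(1+\frac\varepsilon2)w$, and $(1+\frac\varepsilon2)(1-\varepsilon)\le1-\frac\varepsilon2$, so all $w'$-weighted degrees in $P$ are at most $2(1-\frac\varepsilon2)\ln n$. Also $w'\le\lambda+\theta\le2\lambda$. Define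
\[
i_0=\Big\lceil\frac8\varepsilon\Big\rceil,\quad\Psi=i_0(ed^4)^{i_0}e^{\lambda i_0^2}+1,\quad\Gamma=e^\Psi,\quad s=\big\lceil\theta^{-1}\ln(32n^2\Gamma^2)\big\rceil,\quad Q=s+1.
\]
None of these depends on $P$. By \eqref{eq:standing}, $d=n^{o(1)}$ and $e^\lambda=n^{o(1)}$, so $\Psi=n^{o(1)}$; and $\theta^{-1}=n^{o(1)}$, so $Q\le\theta^{-1}(\ln32+2\ln n+2\Psi)+2=n^{o(1)}$.

\subsection{The overlap of two random injections}

\begin{lemma}\label{lem:overlap}
For large $n$, $\ \mathbb E_{\pi,\sigma}\,e^{w'(S)}\le\Gamma$.
\end{lemma}

The idea is to decompose $S$ into connected components. A component on $i$ vertices forces $\pi$ and $\sigma$ to agree in a prescribed way on $i$ points, which costs about $n^{-i}$. It can be chosen in only $n^2d^{O(i)}$ ways, because $P$ has small degrees and only the starting points in the two copies of $[m]$ are free. It contributes weight at most $(1-\frac\varepsilon2)i\ln n$ by lightness. The product $n^{2-\varepsilon i/2+o(i)}$ is small for large $i$. For bounded $i$ lightness is not enough, and we use instead that each of the boundedly many pairs has weight $o(\ln n)$.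

\begin{proof}
View $S$ as a graph on $V$ and let $C_1,\dots,C_r$ be the vertex sets of its components with at least two vertices. They lie in $\pi([m])\cap\sigma([m])$. Put $A_l=\pi^{-1}(C_l)$ and let $\tau_l:A_l\to[m]$ be the restriction of $\sigma^{-1}\pi$ to $A_l$. Each $\tau_l$ is injective, the sets $A_l$ are pairwise disjoint, and so are the images $\tau_l(A_l)=\sigma^{-1}(C_l)$.

\medskip\noindent\emph{Count.} For $2\le i\le m$ let $\mathcal T_i$ be the set of pairs $(A,\tau)$, with $A\subseteq[m]$, $|A|=i$ and $\tau:A\to[m]$ injective, for which there are walks $(x_0,\dots,x_{2i-2})$ and $(y_0,\dots,y_{2i-2})$ in the graph $P$ with $A=\{x_0,\dots,x_{2i-2}\}$ and $\tau(x_t)=y_t$ for all $t$. The two walks determine $(A,\tau)$, and $P$ has at most $md^{2i-2}$ walks of length $2i-2$, so $|\mathcal T_i|\le(md^{2i-2})^2\le n^2d^{4i}$. If $|C_l|=i$, then $(A_l,\tau_l)\in\mathcal T_i$: take a closed walk that traverses each of the $i-1$ edges of a spanning tree of the component twice and so visits all of $C_l$. Its edges lie in $\pi(E(P))\cap\sigma(E(P))$, so its images under $\pi^{-1}$ and $\sigma^{-1}$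 are walks in $P$ with the required properties.

\medskip\noindent\emph{Weight.} The map $\pi^{-1}$ sends the pairs of $S$ inside $C_l$ to pairs of $P$ inside $A_l$ of the same color. With $i=|A_l|$, the $w'$-weight of $P$ inside $A_l$ is at most $2\lambda\binom i2\le\lambda i^2$, and it is also at most half the sum of the $w'$-weighted degrees over $A_l$. Hence the component contributes to $w'(S)$ at most
\[
h(i)=\min\big\{\lambda i^2,\ (1-\tfrac\varepsilon2)\,i\ln n\big\},
\]
and $e^{w'(S)}\le\prod_{l=1}^re^{h(|A_l|)}$.

\medskip\noindent\emph{Probability.} Call a set $\mathcal C=\{(A_1,\tau_1),\dots,(A_r,\tau_r)\}\subseteq\bigcup_i\mathcal T_i$ \emph{compatible} if the $A_l$ are pairwise disjoint and the $\tau_l(A_l)$ are pairwise disjoint; let $j=\sum_l|A_l|\le m$. If $(\pi,\sigma)$ gives rise to $\mathcal C$, then $\pi(x)=\sigma(\tau_l(x))$ for all $l$ and all $x\in A_l$. Given $\sigma$, this prescribes $j$ distinct values of $\pi$ at $j$ distinct points, an event of probability $1/(n)_j$. Moreover $(n)_j\ge(n/e)^j$: the function $\ln(1-t/n)$ decreases in $t$, so its average over the integers $0\le t<j$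 is at least its average over $0\le t<n$, which is $\frac1n\ln(n!/n^n)\ge-1$.

\medskip\noindent\emph{Summation.} Combining the last two steps and summing over compatible sets,
\[
\mathbb E_{\pi,\sigma}\,e^{w'(S)}\le\sum_{\mathcal C}\ \prod_{(A,\tau)\in\mathcal C}\Big(\frac en\Big)^{|A|}e^{h(|A|)},
\]
where the empty set contributes $1$. Drop the compatibility condition. A set of $r$ elements corresponds to $r!$ ordered $r$-tuples, so
\[
\mathbb E_{\pi,\sigma}\,e^{w'(S)}\le\sum_{r\ge0}\frac1{r!}\Big(\sum_{i=2}^m|\mathcal T_i|\Big(\frac en\Big)^ie^{h(i)}\Big)^r\le\exp\Big(\sum_{i=2}^mn^{2-i}(ed^4)^ie^{h(i)}\Big).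
\]
For $2\le i\le i_0$ use $n^{2-i}\le1$ and $h(i)\le\lambda i_0^2$: these terms sum to at most $i_0(ed^4)^{i_0}e^{\lambda i_0^2}$. For $i>i_0$ use the second bound in $h$ and $2\le\varepsilon i/4$. Once $ed^4\le n^{\varepsilon/8}$, the term is at most
\[
n^{2-\varepsilon i/2}(ed^4)^i\le n^{-\varepsilon i/4}\,n^{\varepsilon i/8}=n^{-\varepsilon i/8}\le n^{-1},
\]
and the at most $n$ such terms sum to at most $1$. The exponent is therefore at most $\Psi$.
\end{proof}

\subsection{A spread family of realizations}

For a graph $H$ on $V$ with $X>0$ and a vertex pair $z$, let $\mu_z=\mu_z(H)$ be the fraction of realizations $\pi$ of $P$ in $H$ with $z\in\pi(E(P))$. Let $\mathcal S$ be the set of graphs on $V$ with $X>0$ and $\sum_z\mu_z^2\le Q$.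

\begin{lemma}\label{lem:spread}
For large $n$, $\ \Pr(\mathcal S)\ge1/(8\Gamma)$.
\end{lemma}

\begin{proof}
By \eqref{eq:transfer} with $F=1$, $w\le w'$ and Lemma~\ref{lem:overlap}, $\mathbb EX^2\le\Gamma(\mathbb EX)^2$. The Paley--Zygmund inequality $\Pr[X\ge\frac12\mathbb EX]\ge(\mathbb EX)^2/(4\,\mathbb EX^2)$, which follows by applying the Cauchy--Schwarz inequality to $\frac12\mathbb EX\le\mathbb E\big[X\mathbf 1[X\ge\frac12\mathbb EX]\big]$, gives $\Pr[X\ge\frac12\mathbb EX]\ge1/(4\Gamma)$.

Next we bound the contribution of pairs of realizations with large overlap. Let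
\[
Y=\sum_{\pi,\sigma:\ |S|\ge s}|S|\;\mathbf 1[\mathcal E_\pi\cap\mathcal E_\sigma].
\]
Apply \eqref{eq:transfer} with $F=|S|\,\mathbf 1[|S|\ge s]$. Since $|S|\le n^2$ and $w(S)=w'(S)-\theta|S|$, Lemma~\ref{lem:overlap} and the choice of $s$ give
\[
\mathbb EY\le(\mathbb EX)^2\,n^2e^{-\theta s}\,\mathbb E_{\pi,\sigma}e^{w'(S)}\le(\mathbb EX)^2\,\frac{n^2\,\Gamma}{32n^2\Gamma^2}=\frac{(\mathbb EX)^2}{32\Gamma}.
\]
By Markov's inequality $\Pr[Y>\frac14(\mathbb EX)^2]\le1/(8\Gamma)$. So with probability at least $\frac1{4\Gamma}-\frac1{8\Gamma}=\frac1{8\Gamma}$ we have both $X\ge\frac12\mathbb EX$ and $Y\le\frac14(\mathbb EX)^2$, and then $X>0$ and $Y\le X^2$.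

Fix a graph $H$ with $X>0$ and $Y\le X^2$, and let $\pi,\sigma$ be independent uniform realizations of $P$ in $H$. Both give a common vertex pair the same color, black if it is an edge of $H$ and white otherwise, so $\pi(E(P))\cap\sigma(E(P))=S(\pi,\sigma)$. By independence $\Pr[z\in S]=\mu_z^2$. Splitting according to whether $|S|<s$,
\[
\sum_z\mu_z^2=\mathbb E|S|\le s+\frac Y{X^2}\le s+1=Q,
\]
so $H\in\mathcal S$.
\end{proof}

\subsection{Concentration for one pattern}

Let $\mathcal B_P$ be the set of graphs on $V$ in which $P$ has no realization on any $I\subseteq[m]$ with $|I|\ge m-u$.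

\begin{lemma}\label{lem:one}
For large $n$, $\ \Pr(\mathcal B_P)\le8\Gamma\,e^{-u^2/(4Q)}$.
\end{lemma}

\begin{proof}
We may assume $\Pr(\mathcal B_P)>0$. Let $H\in\mathcal S$ and $H'\in\mathcal B_P$, and write $H_z\ne H'_z$ if the pair $z$ is an edge in exactly one of the two graphs. Let $\pi$ be a realization of $P$ in $H$ and let $R=\{z\in\pi(E(P)):H_z\ne H'_z\}$. Remove from $[m]$ the preimage of one endpoint of each $z\in R$. On the remaining set $I$, which has at least $m-|R|$ elements, every pair of $P$ is mapped to a vertex pair on which $H$ and $H'$ agree, so $\pi|_I$ is a realization in $H'$. As $H'\in\mathcal B_P$, we have $|I|<m-u$, hence $|R|>u$. Averaging over the realizations $\pi$ in $H$ gives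
\[
\sum_z\mu_z(H)\,\mathbf 1[H_z\ne H'_z]>u\qquad\text{for every }H'\in\mathcal B_P.
\]
In particular $\mu\ne0$. The vector $\alpha=\mu/\|\mu\|_2$ depends on $H$ only, and $\|\mu\|_2\le\sqrt Q$, so $d_T(H,\mathcal B_P)\ge u/\sqrt Q$ for every $H\in\mathcal S$. Theorem~\ref{thm:talagrand} and Lemma~\ref{lem:spread} give $\Pr(\mathcal B_P)/(8\Gamma)\le\Pr(\mathcal B_P)\Pr(\mathcal S)\le e^{-u^2/(4Q)}$.
\end{proof}

\subsection{The union bound}\label{sec:union}

\begin{proof}[Proof of Theorem~\ref{thm:universal}]
The property in the theorem is trivial for $J=\emptyset$ and depends only on the isomorphism type of the pattern, so we may take $J=[m]$ with $1\le m\le n$. An $\varepsilon$-light pattern on $[m]$ has maximum degree at most $d$, so it is a set of at most $nd/2$ colored pairs chosen from $2\binom m2\le n^2$ colored pairs. Listing the chosen elements and padding the list with a blank symbol shows that there are at most $(n^2+1)^{nd/2}$ such sets. Over all $m$, the number of patterns is at most $n(n^2+1)^{nd/2}=\exp(n^{1+o(1)})$. By Lemma~\ref{lem:one}, with $\ln\Gamma=\Psi=n^{o(1)}$, $Q=n^{o(1)}$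 and $u^2=n^{2-2\eta}$, the property fails with probability at most
\[
\exp\big(n^{1+o(1)}+n^{o(1)}-n^{2-2\eta-o(1)}\big)=\exp\big(-n^{2-2\eta-o(1)}\big),
\]
where the last step uses $2-2\eta>1$, that is, $\eta<\frac12$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:finish}

The upper part was proved in Section~\ref{sec:upper}.

\medskip\noindent\emph{The lower part.} Fix $\varepsilon\in(0,\frac12]$ and suppose $\mathrm{ed}_{\mathcal H}(p^\circ)\ge(1-\varepsilon)f(p^\circ)$. For $p=tp^\circ$ with $t\in[0,1]$, concavity of $\mathrm{ed}_{\mathcal H}$ and linearity of $f$ on $[0,p^\circ]$ with $f(0)=0$ give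
\[
\mathrm{ed}_{\mathcal H}(p)\ge t\,\mathrm{ed}_{\mathcal H}(p^\circ)+(1-t)\,\mathrm{ed}_{\mathcal H}(0)\ge t(1-\varepsilon)f(p^\circ)=(1-\varepsilon)f(p).
\]
For $p=tp^\circ+(1-t)\cdot1$ the same computation applies with $\mathrm{ed}_{\mathcal H}(1)\ge0$ and $f(1)=0$. So $\mathrm{ed}_{\mathcal H}\ge(1-\varepsilon)f$ on $[0,1]$. Let $\rho_n$ be the probability that this conclusion fails; it does not depend on $\eta$. By Theorem~\ref{thm:universal} and Proposition~\ref{prop:peak}, for each $\eta\in(0,\frac12)$ we have $\rho_n\le\exp(-n^{2-3\eta})$ for all $n\ge n(\eta)$. As $\eta$ is arbitrary, $\rho_n\le e^{-n^{2-o(1)}}$.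

\medskip\noindent\emph{Assertion (a).} For $\varepsilon\le\frac12$ combine the two parts; at $p\in\{0,1\}$ they give $\mathrm{ed}_{\mathcal H}(p)=0$. For $\varepsilon>\frac12$ the assertion follows from the case $\varepsilon=\frac12$.

\medskip\noindent\emph{Assertion (b).} Given $\varepsilon>0$, let $\delta=\min\{\frac12,\frac\varepsilon2\}$. By (a), with probability tending to $1$ we have $(1-\delta)f\le\mathrm{ed}_{\mathcal H}\le(1+\delta)f$ on $[0,1]$. On this event any maximizer $p^*$ satisfies
\[
(1+\delta)f(p^*)\ge\mathrm{ed}_{\mathcal H}(p^*)\ge\mathrm{ed}_{\mathcal H}(p^\circ)\ge(1-\delta)f(p^\circ).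
\]
By \eqref{eq:f} and \eqref{eq:peak},
\[
\min\Big\{\frac{p^*}{p^\circ},\frac{1-p^*}{1-p^\circ}\Big\}=\frac{f(p^*)}{f(p^\circ)}\ge\frac{1-\delta}{1+\delta}\ge1-2\delta.
\]
Thus $p^*\ge(1-2\delta)p^\circ\ge p^\circ-2\delta$ and $1-p^*\ge(1-2\delta)(1-p^\circ)\ge1-p^\circ-2\delta$, so $|p^*-p^\circ|\le2\delta\le\varepsilon$.

\medskip A fixed $p_0\in(0,1)$ satisfies the standing assumption, so the conjecture holds for every fixed $p_0\in(0,1)$, in particular for all $p_0\in(0,1-1/\varphi)\cup(1/\varphi,1)$. \qed

\begin{remark}
For fixed $p_0$ the exponent $2-o(1)$ in the lower part is optimal. With probability $(1-p_0)^{\binom n2}$ the graph $H$ has no edges. Then $\mathrm{ed}_{\mathcal H}(p^\circ)\le(1-p^\circ)/(n-1)$ by Example~\ref{ex:edgeless}, which is below $(1-\varepsilon)f(p^\circ)=(1-\varepsilon)\frac{2\ln n}{an}(1-p^\circ)$ for large $n$.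
\end{remark}

\section{The range of $p_0(n)$ is sharp}\label{sec:converse}

The factor $\ln n$ in $f$ comes from bounding the number $r^n$ of colorings by $n^n$ in Lemma~\ref{lem:chi}. Under the standing assumption $r=n^{1-o(1)}$, and nothing is lost. When $p_0\le n^{-c}$, the relevant number of colors is at most $bn\le2n^{1-c}$, so $\ln n$ can be replaced by $\ln(bn)$, which is smaller by a constant factor. The chromatic number is then larger than $f$ presumes, and Lemma~\ref{lem:coloring} pushes $\mathrm{ed}_{\mathcal H}(p^\circ)$ below $f(p^\circ)$. The very sparse range, where $bn$ may be bounded, is treated separately.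

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
Suppose $q=\min\{p_0,1-p_0\}$ is not $n^{-o(1)}$. Then there is $c\in(0,1)$ with $q\le n^{-c}$ for infinitely many $n$, so $p_0\le n^{-c}$ for infinitely many $n$ or $1-p_0\le n^{-c}$ for infinitely many $n$. Replacing $H$, $p$, $p_0$ by $\overline H$, $1-p$, $1-p_0$ exchanges $a$ and $b$, satisfies $f_{n,1-p_0}(1-p)=f_{n,p_0}(p)$, and by \eqref{eq:complement} preserves assertion (a). So we may assume $p_0\le n^{-c}\le\frac12$ for infinitely many $n$, and we restrict to these $n$. Then $b=-\ln(1-p_0)\le p_0/(1-p_0)\le2n^{-c}$. Fix $\varepsilon<c/2$; note that $\varepsilon<\frac12$. One of the following two cases occurs for infinitely many $n$. We use $f(p^\circ)=\frac{2\ln n}{bn}p^\circ>0$ from \eqref{eq:peak}.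

\medskip\noindent\emph{Case $bn\le\ln n$.} Here $f(p^\circ)\ge2p^\circ$. If $H$ has an edge, then $\chi(H)\ge2$ and Lemma~\ref{lem:coloring} gives $\mathrm{ed}_{\mathcal H}(p^\circ)\le p^\circ\le\frac12f(p^\circ)<(1-\varepsilon)f(p^\circ)$. If $H$ has no edge, then $\mathrm{ed}_{\mathcal H}(0)=\frac1{n-1}>0=f(0)$ by Example~\ref{ex:edgeless}. So the event in (a) fails for every $H$.

\medskip\noindent\emph{Case $bn>\ln n$.} Let $\delta=c/4$, $T=bn$ and $r=\lfloor(1-\delta)bn/(2\ln(bn))\rfloor$. Along these $n$ we have $bn\to\infty$, hence $r\to\infty$ and $r\le bn$ for large $n$. Lemma~\ref{lem:chi} gives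
\[
\Pr[\chi(H)\le r]\le\exp\big(-n(\delta\ln(bn)-b/2)\big)\to0,
\]
since $b\to0$ and $bn\to\infty$. Also $\ln(bn)\le\ln(2n^{1-c})=(1-c+o(1))\ln n$. So with probability tending to $1$, Lemma~\ref{lem:coloring} gives
\[
\mathrm{ed}_{\mathcal H}(p^\circ)\le\frac{p^\circ}r=\frac{1+o(1)}{1-\delta}\cdot\frac{2\ln(bn)}{bn}\,p^\circ\le\frac{1-c+o(1)}{1-c/4}\,f(p^\circ)\le\Big(1-\frac c2\Big)f(p^\circ)
\]
for large $n$, because $(1-\frac c2)(1-\frac c4)>1-\frac{3c}4>1-c$. As $\varepsilon<c/2$, the event in (a) has probability tending to $0$ along these $n$.

\medskip In both cases the probability of the event in (a) does not tend to $1$, so (a) fails. Together with Theorem~\ref{thm:main}, this shows that (a) holds if and only if $\min\{p_0,1-p_0\}=n^{-o(1)}$.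
\end{proof}

\begin{thebibliography}{9}

\bibitem{BM}
Balogh and Martin, \emph{Edit distance and its computation}, Electron. J. Combin. \textbf{15} (2008), R20.

\bibitem{MT}
Marchant and Thomason, 2010.

\bibitem{talk}
\emph{On the edit distance function of the random graph},\\
\texttt{https://orion.math.iastate.edu/rymartin/talks/EditDist/EditSIAMDM21.pdf}

\bibitem{Tal}
Talagrand, 1995.

\end{thebibliography}
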